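\title{The mutual information of a matrix product density operator is at most the logarithm of its bond dimension}

\begin{abstract}
We prove that every density matrix on a chain that is a matrix product operator of bond dimension $D$ has mutual information at most $\log D$ across every cut, whatever the length of the chain and the local dimension. No local purification is assumed. The bound follows from a bipartite inequality: a state of operator Schmidt rank $r$ has mutual information at most $\log r$. We show that the constant $\log D$ is optimal, prove the operator inequality $\rho\le r\,\rho_A\otimes\sigma_B$ for a suitable state $\sigma_B$, and determine all states whose mutual information equals $\log r$.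
\end{abstract}

\section{The question and the results}\label{sec:intro}

Consider a chain of $N$ sites, each with Hilbert space $\mathbb C^d$. A \emph{matrix product operator} (MPO) with open boundary conditions is an operator of the form
\begin{equation}\label{eq:mpo}
\rho=\sum_{i_1,\dots,i_N=0}^{d-1}\ \sum_{j_1,\dots,j_N=0}^{d-1} M^{[1]}_{i_1 j_1}M^{[2]}_{i_2 j_2}\cdots M^{[N]}_{i_N j_N}\ |i_1\dots i_N\rangle\langle j_1\dots j_N|,
\end{equation}
where each $M^{[k]}_{ij}$ is a complex $D_{k-1}\times D_k$ matrix and $D_0=D_N=1$, so that each product is a number. The \emph{bond dimension} of the representation is $D=\max_kD_k$. We consider MPOs that are \emph{states}, that is, $\rho\ge0$ and $\operatorname{tr}\rho=1$. Positivity is required of $\rho$ only; the matrices $M^{[k]}_{ij}$ are arbitrary.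

Cut the chain after site $k$ into $A=\{1,\dots,k\}$ and $B=\{k+1,\dots,N\}$, and let $\rho_A=\operatorname{tr}_B\rho$ and $\rho_B=\operatorname{tr}_A\rho$ be the marginals. The \emph{mutual information}
\[
I(A:B)_\rho=S(\rho_A)+S(\rho_B)-S(\rho),\qquad S(\alpha)=-\operatorname{tr}\alpha\log\alpha,
\]
equals the relative entropy of $\rho$ with respect to $\rho_A\otimes\rho_B$, so it measures how far $\rho$ is from the product of its marginals. A family of states on chains obeys the \emph{area law for the mutual information} if $I(A:B)$ is bounded, for every cut, by a quantity that does not grow with $N$ or $k$. We answer the following question, which is posed in \cite{QIM}.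

\medskip
\noindent\textbf{Question.} \emph{Is there, for every $d$ and $D$, a constant $C(D,d)$ such that $I(\{1,\dots,k\}:\{k+1,\dots,N\})_\rho\le C(D,d)$ for every $N$, every state $\rho$ on $N$ sites that is an MPO of bond dimension at most $D$, and every cut $1\le k<N$?}
\medskip

In \eqref{eq:mpo} the two halves of the chain interact only through one matrix index with $D_k$ values, so a bound is to be expected. The difficulty is that this index carries no probabilistic meaning: it splits $\rho$ into $D_k$ products $X_a\otimes Y_a$ of operators that need not be positive, or even Hermitian, and entropies do not respect such sums.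

One way around this is to assume a representation with positivity built in. A \emph{local purification} of $\rho$ is a matrix product state, $\sum A^{[1]}_{i_1a_1}\cdots A^{[N]}_{i_Na_N}|i_1a_1\dots i_Na_N\rangle$, in which each site carries an ancillary index $a_k$ besides the physical one, such that tracing out all ancillas yields $\rho$. By a result of Wolf et al., later generalized to the R\'enyi mutual information, a local purification of bond dimension $D'$ gives $I(A:B)_\rho\le2\log D'$ for every cut. This does not answer the question: there is a family of MPO states $(\rho_N)_N$ of fixed bond dimension for which the smallest bond dimension of a local purification grows (logarithmically) with $N$, so that the bound $2\log D'$ grows with $N$ as well.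

The quantity that an MPO does control is the \emph{operator Schmidt rank} of $\rho$ on $H_A\otimes H_B$, the least number $r$ of terms in a decomposition $\rho=\sum_aX_a\otimes Y_a$ with arbitrary operators $X_a$ on $H_A$ and $Y_a$ on $H_B$. Three cases suggest the sharp bound. If $r=1$, then $\rho=X\otimes Y$ with $\operatorname{tr}X\operatorname{tr}Y=1$, hence $\rho=\rho_A\otimes\rho_B$ and $I=0$. A uniformly distributed classical symbol known to both sides, $\rho=\frac1r\sum_{x=1}^r|x\rangle\langle x|\otimes|x\rangle\langle x|$, has rank $r$ and $I=\log r$. A pure state $\sum_{k=1}^s\sqrt{\lambda_k}\,|kk\rangle$ with all $\lambda_k>0$ has density matrix $\sum_{k,l}\sqrt{\lambda_k\lambda_l}\,|k\rangle\langle l|\otimes|k\rangle\langle l|$, of rank $r=s^2$, and $I=2S(\rho_A)\le2\log s=\log r$. (The ranks follow from Lemma~\ref{lem:osr}.) In each case $I\le\log r$, and this holds in general.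

\begin{theorem}\label{thm:main}
If a state $\rho$ on $H_A\otimes H_B$ has operator Schmidt rank $r$, then $I(A:B)_\rho\le\log r$. Consequently, for every state of the form \eqref{eq:mpo} and every cut $1\le k<N$,
\[
I(\{1,\dots,k\}:\{k+1,\dots,N\})_\rho\le\log D_k\le\log D .
\]
\end{theorem}

The answer to the question is therefore yes, with a constant independent of $d$. A local purification of bond dimension $D'$ yields the MPO $M^{[k]}_{ij}=\sum_aA^{[k]}_{ia}\otimes\overline{A^{[k]}_{ja}}$ of bond dimension at most $D'^2$, so Theorem~\ref{thm:main} contains the bound $2\log D'$.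

\begin{theorem}\label{thm:sharp}
For all $d\ge2$ and $D\ge1$ the best constant is $C(D,d)=\log D$.
\end{theorem}

The next result is an operator inequality that implies the entropic one.

\begin{theorem}\label{thm:max}
If a state $\rho$ on $H_A\otimes H_B$ has operator Schmidt rank $r$, then there is a state $\sigma_B$ on $H_B$ with $\rho\le r\,\rho_A\otimes\sigma_B$.
\end{theorem}

Finally, the extremal states are assembled from the classical symbol and the maximally entangled states $\Phi_s=s^{-1/2}\sum_{k=1}^s|kk\rangle\in\mathbb C^s\otimes\mathbb C^s$, together with uncorrelated local noise.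

\begin{theorem}\label{thm:eq}
Let $\rho$ be a state on $H_A\otimes H_B$ of operator Schmidt rank $r$. Then $I(A:B)_\rho=\log r$ if and only if there are integers $s_1,\dots,s_J\ge1$, states $\tau_j$ on spaces $G_j$ and $\tau_j'$ on spaces $G_j'$, and isometries $W_A:\bigoplus_j\mathbb C^{s_j}\otimes G_j\to H_A$ and $W_B:\bigoplus_j\mathbb C^{s_j}\otimes G'_j\to H_B$ such that
\begin{equation}\label{eq:extremal}
\rho=(W_A\otimes W_B)\Big(\bigoplus_jp_j\,|\Phi_{s_j}\rangle\langle\Phi_{s_j}|\otimes\tau_j\otimes\tau_j'\Big)(W_A\otimes W_B)^*,\qquad p_j=\frac{s_j^2}{\sum_ls_l^2}.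
\end{equation}
Here the $j$-th summand acts on $(\mathbb C^{s_j}\otimes G_j)\otimes(\mathbb C^{s_j}\otimes G'_j)$, with the factors reordered, so the blocks are orthogonal on both $A$ and $B$.
\end{theorem}

The idea behind all the bounds is to read $\rho$ as a linear map from operators on $A$ to operators on $B$. The rank of this map is $r$. After a suitable normalization, the round trip from $A$ to $B$ and back is a positive map with all eigenvalues in the unit disc, so its trace is at most $r$; and this trace dominates the quantity of interest. Section~\ref{sec:classical} carries this out for probability distributions, where it takes a few lines.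

\section{Operator Schmidt rank, reductions and entropy facts}\label{sec:prelim}

All Hilbert spaces are finite-dimensional, and the logarithm has a fixed base larger than $1$. On the space $B(H)$ of operators on $H$ we use $\langle X,Y\rangle=\operatorname{tr}X^*Y$ and its norm $\|\cdot\|_2$. We write $\operatorname{Tr}$ for the trace of a linear map on $B(H)$, and $X>0$ for positive definite $X$. A linear map between operator spaces is \emph{positive} if it maps positive semidefinite operators to positive semidefinite operators; it then preserves the order and satisfies $T(X^*)=T(X)^*$. Operators on $A$ can be moved cyclically under the partial trace over $A$, and operators on $B$ can be pulled out of it: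
\[
\operatorname{tr}_A[(X\otimes\mathbf 1)Z]=\operatorname{tr}_A[Z(X\otimes\mathbf 1)],\qquad \operatorname{tr}_A[(\mathbf 1\otimes Y)Z(\mathbf 1\otimes Y')]=Y\operatorname{tr}_A[Z]\,Y' .
\]

For $Z\in B(H_A\otimes H_B)$ define $L_Z:B(H_A)\to B(H_B)$ and $L'_Z:B(H_B)\to B(H_A)$ by
\[
L_Z(X)=\operatorname{tr}_A[(X\otimes\mathbf 1)Z],\qquad L'_Z(Y)=\operatorname{tr}_B[(\mathbf 1\otimes Y)Z].
\]
If $Z\ge0$, both maps are positive, since $L_Z(X)=\operatorname{tr}_A[(X^{1/2}\otimes\mathbf 1)Z(X^{1/2}\otimes\mathbf 1)]$ for $X\ge0$. This is the way in which positivity of $\rho$ enters the rank bounds below.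

\begin{lemma}\label{lem:osr}
Let $Z\in B(H_A\otimes H_B)$ have operator Schmidt rank $r$.
\begin{enumerate}
\item[(a)] $r=\operatorname{rank}L_Z=\operatorname{rank}L'_Z$, and $Z\in\operatorname{ran}L'_Z\otimes\operatorname{ran}L_Z$.
\item[(b)] If $Z=\sum_{a=1}^nX_a\otimes Y_a$ with $(X_a)$ linearly independent and $(Y_a)$ linearly independent, then $n=r$.
\item[(c)] For invertible $G,G'$ on $H_A$ and $F,F'$ on $H_B$, the operator $(G\otimes F)Z(G'\otimes F')$ has operator Schmidt rank $r$.
\end{enumerate}
\end{lemma}

\begin{proof}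
For a decomposition as in (b), $L_Z(X)=\sum_a\operatorname{tr}(XX_a)Y_a$. The functionals $X\mapsto\operatorname{tr}XX_a$ are linearly independent, so the coefficient vector takes every value in $\mathbb C^n$, and $\operatorname{ran}L_Z=\operatorname{span}(Y_a)$ has dimension $n$. Exchanging $A$ and $B$ gives $\operatorname{ran}L'_Z=\operatorname{span}(X_a)$. A shortest decomposition has both families independent: if $X_r=\sum_{a<r}c_aX_a$, then $Z=\sum_{a<r}X_a\otimes(Y_a+c_aY_r)$ is shorter, and a relation among the $Y_a$ is removed in the same way. This gives (a), and then (b). For (c), multiply a decomposition term by term, and use the inverses for the opposite inequality.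
\end{proof}

\paragraph{From the chain to two parties.} The product of matrices in \eqref{eq:mpo} is a row vector $M^{[1]}_{i_1j_1}\cdots M^{[k]}_{i_kj_k}$ of length $D_k$ times a column vector $M^{[k+1]}_{i_{k+1}j_{k+1}}\cdots M^{[N]}_{i_Nj_N}$. Hence $\rho=\sum_{a=1}^{D_k}X_a\otimes Y_a$ with
\[
X_a=\sum\big(M^{[1]}_{i_1j_1}\cdots M^{[k]}_{i_kj_k}\big)_{1a}|i_1\dots i_k\rangle\langle j_1\dots j_k|
\]
and $Y_a$ formed in the same way from the $a$-th entry of the column vector. So $r\le D_k$, and the second statement of Theorem~\ref{thm:main} follows from the first.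

\paragraph{Invertible marginals.} Let $P$ and $Q$ be the support projections of $\rho_A$ and $\rho_B$. From $\|\rho^{1/2}((\mathbf 1-P)\otimes\mathbf 1)\|_2^2=\operatorname{tr}\rho_A(\mathbf 1-P)=0$ we get $\rho=\rho(P\otimes\mathbf 1)$; together with the same identity for $Q$ and the adjoints, $\rho=(P\otimes Q)\rho(P\otimes Q)$. Thus $\rho$ is a state on $PH_A\otimes QH_B$. The nonzero eigenvalues of $\rho,\rho_A,\rho_B$ do not change, so neither do the entropies. The rank $r$ does not change: a decomposition on the large space compresses to $\sum_aPX_aP\otimes QY_aQ$, and one on the small space extends by zero. The conclusions of Theorems~\ref{thm:max} and~\ref{thm:eq} pass from the small space to the large one through the inclusions. \emph{From now on $\rho_A>0$ and $\rho_B>0$.}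

\paragraph{Entropy.} For states with $\operatorname{supp}\alpha\subseteq\operatorname{supp}\beta$ the relative entropy is $S(\alpha\|\beta)=\operatorname{tr}\alpha(\log\alpha-\log\beta)$, with logarithms taken on the supports, and $H(p)=-\sum_jp_j\log p_j$ is the Shannon entropy. Since $\log(\rho_A\otimes\sigma_B)=\log\rho_A\otimes\mathbf 1+\mathbf 1\otimes\log\sigma_B$, every state $\sigma_B>0$ satisfies
\begin{equation}\label{eq:relent}
S(\rho\|\rho_A\otimes\sigma_B)=I(A:B)_\rho+S(\rho_B\|\sigma_B),\qquad\text{so}\qquad S(\rho\|\rho_A\otimes\rho_B)=I(A:B)_\rho .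
\end{equation}
We use the following textbook facts.
\begin{enumerate}
\item[(E1)] $S(\alpha\|\beta)\ge0$. A state $\alpha$ on $\mathbb C^s$ has $S(\alpha)\le\log s$, with equality only for $\alpha=\mathbf 1/s$.
\item[(E2)] $S(\alpha\otimes\beta)=S(\alpha)+S(\beta)$, and $S(\sum_jp_j\alpha_j)=H(p)+\sum_jp_jS(\alpha_j)$ if the states $\alpha_j$ have orthogonal supports. The two marginals of a pure state have equal entropy.
\item[(E3)] If $\alpha\le\lambda\beta$, then $S(\alpha\|\beta)\le\log\lambda$. Indeed, the logarithm is operator monotone ($0<X\le Y$ implies $\log X\le\log Y$), so $\operatorname{tr}\alpha\log(\alpha+\varepsilon\mathbf 1)\le\operatorname{tr}\alpha\log(\lambda\beta+\varepsilon\mathbf 1)$; let $\varepsilon\to0$, using $\operatorname{supp}\alpha\subseteq\operatorname{supp}\beta$.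
\item[(E4)] For arbitrary states and weights $p_j>0$, the mixture $\bar\alpha=\sum_jp_j\alpha_j$ has $S(\bar\alpha)\le H(p)+\sum_jp_jS(\alpha_j)$. Indeed, $\alpha_j\le p_j^{-1}\bar\alpha$, so (E3) gives $S(\bar\alpha)-\sum_jp_jS(\alpha_j)=\sum_jp_jS(\alpha_j\|\bar\alpha)\le H(p)$.
\end{enumerate}

\section{The classical case}\label{sec:classical}

Let $\rho=\sum_{x,y}p(x,y)\,|x\rangle\langle x|\otimes|y\rangle\langle y|$, where $p$ is the joint distribution of random variables $\xi,\eta$ with positive marginals $p_A,p_B$. Then $L_\rho(X)=\sum_{x,y}\langle x|X|x\rangle\,p(x,y)|y\rangle\langle y|$, so $r$ is the rank of the matrix $p$. If $p$ is a sum of $n$ \emph{nonnegative} matrices of rank one, then $\xi$ and $\eta$ are independent given a hidden variable $\zeta$ with $n$ values, and $I(\xi:\eta)\le I(\xi:\zeta)\le\log n$. This argument, like a purification, needs a decomposition into positive pieces, and such a decomposition may need more than $r$ terms (Example~\ref{ex:cycle}). The following argument uses only the rank.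

Put $k(x,y)=p(x,y)/\sqrt{p_A(x)p_B(y)}$. First, by concavity of the logarithm,
\[
I=\sum_{x,y}p(x,y)\log\frac{p(x,y)}{p_A(x)p_B(y)}\le\log\sum_{x,y}\frac{p(x,y)^2}{p_A(x)p_B(y)}=\log\operatorname{tr}kk^T .
\]
Second, $k$ has rank $r$, so the positive semidefinite matrix $kk^T$ has $r$ nonzero eigenvalues, and it suffices to show that they are at most $1$. The normalization is chosen so that
\[
\sum_xk(x,y)\sqrt{p_A(x)}=\sqrt{p_B(y)},\qquad\sum_yk(x,y)\sqrt{p_B(y)}=\sqrt{p_A(x)},
\]
hence $kk^T$ fixes the strictly positive vector $w=\sqrt{p_A}$. Let $f\ne0$ be a real eigenvector with eigenvalue $\lambda$, and choose $c$ with $-cw\le f\le cw$ entrywise. The entries of $kk^T$ are nonnegative, so applying it $n$ times gives $-cw\le\lambda^nf\le cw$. Thus $\lambda^n$ stays bounded, $\lambda\le1$, and $I\le\log r$.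

\begin{example}\label{ex:bits}
Let $p=\frac14\begin{pmatrix}1+t&1-t\\1-t&1+t\end{pmatrix}$ with $t\neq0$. The marginals are uniform and $r=2$. The matrix $k=2p$ has eigenvalue $1$ on $(1,1)$ and $t$ on $(1,-1)$, so $\operatorname{tr}kk^T=1+t^2$. This is at most $r$ exactly when $|t|\le1$, that is, when $p\ge0$. Positivity cannot be dropped from the eigenvalue bound.
\end{example}

\begin{example}\label{ex:cycle}
On $\mathbb Z_4\times\mathbb Z_4$ let $p(x,y)=\frac18$ if $y-x\in\{0,1\}$ and $p(x,y)=0$ otherwise. With the cyclic shift $C$ we have $k=\frac12(\mathbf 1+C)$ and $kk^T=\frac14(2\cdot\mathbf 1+C+C^T)$, with eigenvalues $\frac12+\frac12\cos\frac{\pi j}2$, that is, $1,\frac12,0,\frac12$. So $r=3$, $\operatorname{tr}kk^T=2$, and $I=2\log4-\log8=\log2$. A nonnegative rank-one summand of $p$ that is positive at $(x,x)$ and $(x',x')$ is positive at $(x,x')$ and $(x',x)$, which forces $x=x'$. So a nonnegative decomposition needs four terms, and the hidden variable gives only $\log4$, against $\log r=\log3$.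
\end{example}

\section{The bound \texorpdfstring{$I\le\log r$}{I <= log r} and its sharpness}\label{sec:main}

Two things must be found in the quantum case: the right analog of $k$, and a substitute for the concavity step, since $\rho$ and $\sigma=\rho_A\otimes\rho_B$ need not commute.

The factor $\sigma^{-1/2}$ can be distributed around $\rho$ in many ways, and pure states show that the choice matters. Let $\psi=\sum_{k=1}^s\sqrt{\lambda_k}|kk\rangle$, so that $\sigma|kk\rangle=\lambda_k^2|kk\rangle$. Putting the whole factor on one side gives $\|\sigma^{-1/2}\rho\|_2^2=\langle\psi|\sigma^{-1}|\psi\rangle=\sum_k\lambda_k^{-1}$, which is unbounded for fixed $s\geq2$. The symmetric choice gives $\sigma^{-1/4}\psi=\sum_k|kk\rangle$ and $\|\sigma^{-1/4}\rho\sigma^{-1/4}\|_2^2=s^2=r$. It also keeps the operator positive, which the eigenvalue argument requires. So we set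
\begin{equation}\label{eq:K}
K=(\rho_A^{-1/4}\otimes\rho_B^{-1/4})\,\rho\,(\rho_A^{-1/4}\otimes\rho_B^{-1/4})\ge0,\qquad T=L_K .
\end{equation}

\begin{proposition}\label{prop:K}
The map $T^*T$ on $B(H_A)$ has exactly $r$ nonzero eigenvalues, counted with multiplicity, all in $(0,1]$, and $\|K\|_2^2=\operatorname{Tr}T^*T\le r$.
\end{proposition}

\begin{proof}
We have $\langle Y,T(X)\rangle=\operatorname{tr}[(X\otimes Y^*)K]=\operatorname{tr}\big(XL'_K(Y^*)\big)=\langle L'_K(Y),X\rangle$, where the last step uses $L'_K(Y^*)=L'_K(Y)^*$. So $T^*=L'_K$, and $T$, $T^*$ and $T^*T$ are positive maps. Moving $\rho_A^{1/4}$ cyclically under $\operatorname{tr}_A$,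
\[
T(\rho_A^{1/2})=\operatorname{tr}_A\big[(\rho_A^{1/4}\otimes\mathbf 1)K(\rho_A^{1/4}\otimes\mathbf 1)\big]=\rho_B^{-1/4}\rho_B\,\rho_B^{-1/4}=\rho_B^{1/2},
\]
and, with $A$ and $B$ exchanged, $T^*(\rho_B^{1/2})=\rho_A^{1/2}$. Hence $T^*T$ fixes $w=\rho_A^{1/2}>0$.

As an operator on the Hilbert space $B(H_A)$, the map $T^*T$ is positive semidefinite. Let $\lambda\ge0$ be an eigenvalue with eigenvector $X_0$. Since $T^*T$ commutes with taking adjoints and $\lambda$ is real, $X_0^*$ is an eigenvector too, so one of $X_0+X_0^*$ and $i(X_0-X_0^*)$ is a nonzero Hermitian eigenvector $X$. Because $w>0$, there is $c$ with $-cw\le X\le cw$. Applying the order-preserving map $(T^*T)^n$ gives $-cw\le\lambda^nX\le cw$ for all $n$, so $\lambda\le1$.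

By Lemma~\ref{lem:osr}(a) and (c), $\operatorname{rank}T^*T=\operatorname{rank}T=r$. Let $(E_a)$ be a Hermitian orthonormal basis of $B(H_A)$ and write $K=\sum_aE_a\otimes K_a$. Then $T(E_b)=\sum_a\operatorname{tr}(E_bE_a)K_a=K_b$, and therefore $\|K\|_2^2=\sum_a\|T(E_a)\|_2^2=\operatorname{Tr}T^*T\le r$.
\end{proof}

The concavity step becomes a known inequality between the relative entropy and the sandwiched R\'enyi divergence of order $2$ (Section~\ref{sec:renyi}); we include a proof. One can force commutativity by deleting the blocks of $\rho$ that are off-diagonal with respect to the eigenspaces of $\sigma$. This costs up to the logarithm of the number of eigenspaces, which is too much for one copy. For $n$ copies the cost is of order $\log n$, while both sides of the inequality grow linearly in $n$.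

\begin{lemma}\label{lem:pinch}
For states $\rho$ and $\sigma>0$ on a space $H$, $\ S(\rho\|\sigma)\le\log\|\sigma^{-1/4}\rho\,\sigma^{-1/4}\|_2^2$.
\end{lemma}

\begin{proof}
Let $\rho_n=\rho^{\otimes n}$, $\sigma_n=\sigma^{\otimes n}$, and let $\Pi_1,\dots,\Pi_v$ be the spectral projections of $\sigma_n$. An eigenvalue of $\sigma_n$ is a product $\prod_iq_i^{n_i}$ over the $\dim H$ eigenvalues $q_i$ of $\sigma$ with $0\le n_i\le n$, so $v\le(n+1)^{\dim H}$. Define the pinching $\mathcal P(X)=\sum_l\Pi_lX\Pi_l$.

With the unitaries $U_m=\sum_le^{2\pi iml/v}\Pi_l$ we have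
\[
\frac1v\sum_{m=0}^{v-1}U_mXU_m^*=\sum_{l,l'}\Big(\frac1v\sum_{m=0}^{v-1}e^{2\pi im(l-l')/v}\Big)\Pi_lX\Pi_{l'}=\mathcal P(X).
\]
So $\mathcal P(\rho_n)$ is a uniform mixture of $v$ states of entropy $S(\rho_n)$, and (E4) gives $S(\mathcal P(\rho_n))\le S(\rho_n)+\log v$. Since $\log\sigma_n$ commutes with the $\Pi_l$ and $\sum_l\Pi_l=\mathbf 1$, also $\operatorname{tr}\mathcal P(\rho_n)\log\sigma_n=\operatorname{tr}\rho_n\log\sigma_n$. Together,
\[
nS(\rho\|\sigma)=S(\rho_n\|\sigma_n)\le S(\mathcal P(\rho_n)\|\sigma_n)+\log v .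
\]
The states $\mathcal P(\rho_n)$ and $\sigma_n$ commute. If $a_i,b_i$ are their eigenvalues in a joint eigenbasis, concavity of the logarithm gives
\[
S(\mathcal P(\rho_n)\|\sigma_n)=\sum_ia_i\log\frac{a_i}{b_i}\le\log\sum_i\frac{a_i^2}{b_i}=\log\|\sigma_n^{-1/4}\mathcal P(\rho_n)\sigma_n^{-1/4}\|_2^2 .
\]
Put $Z=\sigma^{-1/4}\rho\,\sigma^{-1/4}$. As $\sigma_n^{-1/4}$ commutes with the $\Pi_l$, the operator in the norm is $\mathcal P(Z^{\otimes n})$, and
\[
\|\mathcal P(Z^{\otimes n})\|_2^2=\sum_l\|\Pi_lZ^{\otimes n}\Pi_l\|_2^2\le\sum_{l,l'}\|\Pi_lZ^{\otimes n}\Pi_{l'}\|_2^2=\|Z^{\otimes n}\|_2^2=\|Z\|_2^{2n}.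
\]
Hence $nS(\rho\|\sigma)\le n\log\|Z\|_2^2+\dim H\cdot\log(n+1)$. Divide by $n$ and let $n\to\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Lemma~\ref{lem:pinch} with $\sigma=\rho_A\otimes\rho_B>0$. By \eqref{eq:relent} and Proposition~\ref{prop:K},
\begin{equation}\label{eq:chain}
I(A:B)_\rho\le\log\|K\|_2^2\le\log r .
\end{equation}
The statement for MPOs follows from $r\le D_k$, shown in Section~\ref{sec:prelim}.
\end{proof}

To attain $\log D$ on a chain we write a uniformly random symbol with $D$ values at both ends. A site holds only $d$ values, so the symbol is spread over several sites; this is where $d\ge2$ is needed (for $d=1$ the mutual information is $0$).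

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
By Theorem~\ref{thm:main} the constant $\log D$ is admissible, so it suffices to find a state that attains it. Take $m\ge1$ with $d^m\ge D$, and let $N\ge2m$ and $m\le k\le N-m$. For $x\in\{0,\dots,D-1\}$ let $c_1(x),\dots,c_m(x)$ be the $m$ base-$d$ digits of $x$, let $c_{N-m+1}(x),\dots,c_N(x)$ be the same digits again, and let $c_l(x)=0$ at all other sites. Put
\[
\rho=\frac1D\sum_{x=0}^{D-1}\ \bigotimes_{l=1}^N|c_l(x)\rangle\langle c_l(x)| .
\]
With $g^{[l]}_{ij}(x)=\delta_{i,c_l(x)}\delta_{j,c_l(x)}$, let $M^{[1]}_{ij}$ be the row vector $(g^{[1]}_{ij}(x)/D)_x$, let $M^{[l]}_{ij}$ be the diagonal matrix $\operatorname{diag}_x g^{[l]}_{ij}(x)$ for $1<l<N$, and let $M^{[N]}_{ij}$ be the column vector $(g^{[N]}_{ij}(x))_x$. The product in \eqref{eq:mpo} is $\frac1D\sum_x\prod_lg^{[l]}_{i_lj_l}(x)$, the matrix element of $\rho$, so $\rho$ is an MPO of bond dimension $D$. Each side of the cut contains all $m$ digits, so distinct $x$ give orthogonal pure states on $A$, on $B$ and on the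 chain. Thus $S(\rho_A)=S(\rho_B)=S(\rho)=\log D$ and $I(A:B)_\rho=\log D$.
\end{proof}

\section{The operator inequality \texorpdfstring{$\rho\le r\,\rho_A\otimes\sigma_B$}{}}\label{sec:max}

One cannot take $\sigma_B=\rho_B$ in Theorem~\ref{thm:max}. For $0<\varepsilon<1$ the state
\begin{equation}\label{eq:eps}
\rho_\varepsilon=(1-\varepsilon)|0\rangle\langle0|^{\otimes N}+\varepsilon|1\rangle\langle1|^{\otimes N}
\end{equation}
is an MPO of bond dimension $2$, with $r=2$ at every cut, and $\rho_\varepsilon\le\lambda\,\rho_A\otimes\rho_B$ requires $\varepsilon\le\lambda\varepsilon^2$. The uniform mixture $\sigma_B$ of $|0\cdots0\rangle$ and $|1\cdots1\rangle$ does satisfy $\rho_\varepsilon\le2\rho_A\otimes\sigma_B$. So $\sigma_B$ has to be optimized.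

In the classical case the optimization is explicit. The smallest $\sigma'$ with $p(x,y)\le p_A(x)\sigma'(y)$ is $\sigma'(y)=\max_xp(y|x)$. Let $e(y)$ be a point where the maximum is attained, and think of $e$ as a decoder that guesses $x$ from $y$. Then $\sum_y\sigma'(y)=\sum_x\sum_{y:\,e(y)=x}p(y|x)$ is the trace of the stochastic matrix $\Lambda(x'|x)=\sum_{y:\,e(y)=x'}p(y|x)$ that sends $x$ through the channel $p(y|x)$ and decodes. This matrix has rank at most $r$ and eigenvalues in the unit disc, so its trace is at most $r$. In the quantum case the decoder is not explicit. It is the dual variable of a semidefinite program, and we obtain it from a separating hyperplane.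

\begin{proof}[Proof of Theorem~\ref{thm:max}]
Let $R=(\rho_A^{-1/2}\otimes\mathbf 1)\rho(\rho_A^{-1/2}\otimes\mathbf 1)\ge0$. Then $\operatorname{tr}_BR=\mathbf 1_A$, and $R=\sum_{a=1}^rX_a\otimes Y_a$ by Lemma~\ref{lem:osr}(c). Call a Hermitian $\sigma'$ on $H_B$ \emph{feasible} if $\mathbf 1_A\otimes\sigma'\ge R$, and let $\mu$ be the infimum of $\operatorname{tr}\sigma'$ over feasible $\sigma'$. The operator $\|R\|\mathbf 1_B$ is feasible, and every feasible $\sigma'$ satisfies $\dim(H_A)\,\sigma'\ge\operatorname{tr}_AR\ge0$. The feasible $\sigma'$ of trace at most $\|R\|\dim H_B$ therefore form a nonempty compact set, and $\mu$ is attained. Call $E$ on $H_A\otimes H_B$ a \emph{decoder} if $E\ge0$ and $\operatorname{tr}_AE=\mathbf 1_B$.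

\emph{Step 1: for every $\mu'<\mu$ there is a decoder $E$ with $\operatorname{tr}RE\ge\mu'$.} In the real space of Hermitian operators on $H_A\otimes H_B$, the convex sets $\{\mathbf 1_A\otimes\sigma':\operatorname{tr}\sigma'=\mu'\}$ and $\{R+Z:Z\ge0\}$ are nonempty, and they are disjoint because $\mu'<\mu$. Disjoint convex sets in finite dimension are separated by a hyperplane: there is a Hermitian $E\ne0$ with
\[
\operatorname{tr}(\sigma'\operatorname{tr}_AE)=\operatorname{tr}E(\mathbf 1_A\otimes\sigma')\le\operatorname{tr}E(R+Z)\qquad\text{whenever }\operatorname{tr}\sigma'=\mu',\ Z\ge0 .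
\]
The right side is bounded below as $Z$ runs through a cone, so $\operatorname{tr}EZ\ge0$ for all $Z\ge0$, that is, $E\ge0$. The left side is bounded above as $\sigma'$ runs through an affine space, so $\operatorname{tr}_AE$ is orthogonal to all traceless Hermitian operators, that is, $\operatorname{tr}_AE=t\mathbf 1_B$; and $t>0$ because $\operatorname{tr}E>0$. After dividing $E$ by $t$, the inequality with $Z=0$ reads $\mu'\le\operatorname{tr}RE$.

\emph{Step 2: every decoder satisfies $\operatorname{tr}RE\le r$.} The maps $L_R$ and $L'_E$ are positive. They preserve the trace, because $\operatorname{tr}L_R(X)=\operatorname{tr}(X\operatorname{tr}_BR)=\operatorname{tr}X$ and $\operatorname{tr}L'_E(Y)=\operatorname{tr}(Y\operatorname{tr}_AE)=\operatorname{tr}Y$. So $\Theta=L'_E\circ L_R$ is positive and trace-preserving on $B(H_A)$, and $\Theta(X)=\sum_{a=1}^r\operatorname{tr}(XX_a)L'_E(Y_a)$. Hence $\operatorname{rank}\Theta\le r$. The rank-one map $X\mapsto\operatorname{tr}(XX_a)Z$ has trace $\operatorname{tr}X_aZ$, so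
\[
\operatorname{Tr}\Theta=\sum_a\operatorname{tr}\big(X_aL'_E(Y_a)\big)=\sum_a\operatorname{tr}[(X_a\otimes Y_a)E]=\operatorname{tr}RE .
\]
For Hermitian $X$ with positive and negative parts $X_\pm$, the trace norm satisfies $\|\Theta^n(X)\|_1\le\operatorname{tr}\Theta^n(X_+)+\operatorname{tr}\Theta^n(X_-)=\|X\|_1$. Splitting an arbitrary $X$ into Hermitian and anti-Hermitian parts shows that $\Theta^n(X)$ is bounded in $n$, so every eigenvalue of $\Theta$ has modulus at most $1$. The map $\Theta$ need not be diagonalizable, but it is invertible on each generalized eigenspace with nonzero eigenvalue, so these spaces lie in its range. Thus at most $r$ eigenvalues are nonzero, counted with algebraic multiplicity, and $\operatorname{tr}RE=\operatorname{Tr}\Theta\le r$.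

\emph{Conclusion.} Steps 1 and 2 give $\mu\le r$. Let $\sigma'\ge0$ attain $\mu$. Conjugating $R\le\mathbf 1_A\otimes\sigma'$ by $\rho_A^{1/2}\otimes\mathbf 1$ gives $\rho\le\rho_A\otimes\sigma'$, and taking traces gives $\mu\ge1$. The state $\sigma_B=\sigma'/\mu$ satisfies $\rho\le\mu\,\rho_A\otimes\sigma_B\le r\,\rho_A\otimes\sigma_B$.
\end{proof}

Theorem~\ref{thm:max} gives a second proof of Theorem~\ref{thm:main}. Tracing out $A$ shows $\rho_B\le r\sigma_B$, so $\sigma_B>0$, and \eqref{eq:relent}, (E1) and (E3) yield $I(A:B)_\rho\le S(\rho\|\rho_A\otimes\sigma_B)\le\log r$.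

\section{R\'enyi divergences}\label{sec:renyi}

For states $\rho,\sigma$ with $\operatorname{supp}\rho\subseteq\operatorname{supp}\sigma$ and $\alpha\in[\frac12,1)\cup(1,\infty)$, the sandwiched R\'enyi divergence is
\[
\widetilde S_\alpha(\rho\|\sigma)=\frac1{\alpha-1}\log\operatorname{tr}\Big[\big(\sigma^{\frac{1-\alpha}{2\alpha}}\rho\,\sigma^{\frac{1-\alpha}{2\alpha}}\big)^\alpha\Big],
\]
with powers of $\sigma$ taken on its support. It is completed by $\widetilde S_1=S(\rho\|\sigma)$ and by the limit $\widetilde S_\infty=\log\|\sigma^{-1/2}\rho\,\sigma^{-1/2}\|=\log\min\{\lambda:\rho\le\lambda\sigma\}$. The function $\alpha\mapsto\widetilde S_\alpha(\rho\|\sigma)$ is nondecreasing \cite{MDSFT}.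

Since $\log\|K\|_2^2=\widetilde S_2(\rho\|\rho_A\otimes\rho_B)$, Proposition~\ref{prop:K} gives
\[
\widetilde S_\alpha(\rho\|\rho_A\otimes\rho_B)\le\log r\qquad\text{for }\tfrac12\le\alpha\le2 .
\]
The range cannot be extended beyond $\alpha=2$. For the state \eqref{eq:eps} all operators commute, the eigenvalues $1-\varepsilon,\varepsilon$ of $\rho_\varepsilon$ are matched with the eigenvalues $(1-\varepsilon)^2,\varepsilon^2$ of $\rho_A\otimes\rho_B$, and
\[
\widetilde S_\alpha(\rho_\varepsilon\|\rho_A\otimes\rho_B)=\frac1{\alpha-1}\log\big[(1-\varepsilon)^{2-\alpha}+\varepsilon^{2-\alpha}\big]\to\infty\qquad(\varepsilon\to0,\ \alpha>2).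
\]
Optimizing the second marginal removes the restriction: the state $\sigma_B$ of Theorem~\ref{thm:max} has $\widetilde S_\infty(\rho\|\rho_A\otimes\sigma_B)\le\log r$, hence $\widetilde S_\alpha(\rho\|\rho_A\otimes\sigma_B)\le\log r$ for all $\alpha\in[\frac12,\infty]$.

\section{The states with \texorpdfstring{$I=\log r$}{I = log r}}\label{sec:eq}

\subsection{Sufficiency}

Let $\rho$ have the form \eqref{eq:extremal}; we suppress the isometries. Then
\[
\rho=\sum_j\sum_{k,l=1}^{s_j}\frac{p_j}{s_j}\,\big(|k\rangle\langle l|\otimes\tau_j\big)\otimes\big(|k\rangle\langle l|\otimes\tau'_j\big),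
\]
and both families of factors are linearly independent, because different $j$ live in different blocks. By Lemma~\ref{lem:osr}(b), $r=\sum_js_j^2$. By (E2), $S(\rho_A)=H(p)+\sum_jp_j(\log s_j+S(\tau_j))$, the same holds for $\rho_B$ with $\tau'_j$, and $S(\rho)=H(p)+\sum_jp_j(S(\tau_j)+S(\tau'_j))$. Hence $I=H(p)+\sum_j2p_j\log s_j=\sum_jp_j\log(s_j^2/p_j)=\log r$, since $s_j^2/p_j=r$ for every $j$.

\subsection{Conditional expectations between the two sides}

For the converse, $I=\log r$ forces $\|K\|_2^2=r$ in \eqref{eq:chain}. This condition alone is weaker: by the computation before \eqref{eq:K}, it holds for every pure state. We show that it gives the block form of $\rho$ with arbitrary weights and pure states, and then use the entropy to fix these.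

To find blocks we need a subalgebra, and for that the maps should be unital. Put
\[
\Psi(X)=\rho_B^{-1/2}L_\rho(X)\rho_B^{-1/2},\qquad\Psi^\sharp(Y)=\rho_A^{-1/2}L'_\rho(Y)\rho_A^{-1/2},\qquad\Lambda=\Psi^\sharp\Psi .
\]
Classically, $\Psi f(y)=\mathbb E[f(\xi)\mid\eta=y]$ and $\Psi^\sharp g(x)=\mathbb E[g(\eta)\mid\xi=x]$. If $\Lambda f=f$ for real $f$, then $\mathbb E[f(\xi)^2]\ge\mathbb E[\Psi f(\eta)^2]\ge\mathbb E[\Lambda f(\xi)^2]=\mathbb E[f(\xi)^2]$, and equality in the first step means $f(\xi)=\Psi f(\eta)$ almost surely. The fixed points of $\Lambda$ are thus the quantities known to both sides, and these are closed under products. The quantum argument is the same, with the Schwarz inequality below in place of the variance inequality. One new feature is visible for $\rho=|\Phi_s\rangle\langle\Phi_s|$, where $\Psi(X)=X^T$: the map $\Psi$ reverses products.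

Fix orthonormal bases of $H_A$ and $H_B$ for transposes and complex conjugates. A map of the form $\Phi(X)=\sum_iV_iXV_i^*$ is called \emph{completely positive}; it is \emph{unital} if $\Phi(\mathbf 1)=\mathbf 1$. Part (a) of the next lemma is the Kadison--Schwarz inequality together with Choi's multiplicative-domain theorem.

\begin{lemma}\label{lem:schwarz}
Let $\Phi:B(H)\to B(H')$ be unital and completely positive, and let $\Xi(X)=\Phi(X^T)$.
\begin{enumerate}
\item[(a)] $\Phi(b^*b)\ge\Phi(b)^*\Phi(b)$ for all $b$. If equality holds for $b$, then $\Phi(Xb)=\Phi(X)\Phi(b)$ for all $X$.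
\item[(b)] $\Xi(b^*b)\ge\Xi(b)\Xi(b)^*$ for all $b$. If equality holds for $b$, then $\Xi(b^*X)=\Xi(X)\Xi(b^*)$ for all $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $V=\sum_{i=1}^mV_i^*\otimes|i\rangle:H'\to H\otimes\mathbb C^m$. Then $\Phi(X)=V^*(X\otimes\mathbf 1)V$ and $V^*V=\mathbf 1$, so $\mathbf 1-VV^*$ is a projection. With $F=(\mathbf 1-VV^*)(b\otimes\mathbf 1)V$ we have $\Phi(Xb)-\Phi(X)\Phi(b)=V^*(X\otimes\mathbf 1)F$, which equals $F^*F\ge0$ for $X=b^*$. Equality in (a) means $F=0$, which gives the second claim. For (b) apply (a) to $z=(b^*)^T$: here $z^*z=(b^*b)^T$, $\Phi(z)=\Xi(b^*)=\Xi(b)^*$, and $X^Tz=(b^*X)^T$.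
\end{proof}

\begin{lemma}\label{lem:psi}
\begin{enumerate}
\item[(a)] For all $X,Y$: $\ \operatorname{tr}\big(X\rho_A^{1/2}\Psi^\sharp(Y)\rho_A^{1/2}\big)=\operatorname{tr}[(X\otimes Y)\rho]=\operatorname{tr}\big(\rho_B^{1/2}\Psi(X)\rho_B^{1/2}Y\big)$.
\item[(b)] $\operatorname{tr}\rho_B\Psi(X)=\operatorname{tr}\rho_AX$, $\ \operatorname{tr}\rho_A\Psi^\sharp(Y)=\operatorname{tr}\rho_BY$, and $\operatorname{tr}\rho_A\Lambda(X)=\operatorname{tr}\rho_AX$.
\item[(c)] $\Psi$ and $\Psi^\sharp$ are of the form $\Xi$ in Lemma~\ref{lem:schwarz}, and $\Lambda$ is unital and completely positive.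
\item[(d)] If $\|K\|_2^2=r$, then $\Psi\Psi^\sharp\Psi=\Psi$, $\ \Psi^\sharp\Psi\Psi^\sharp=\Psi^\sharp$, and $\Lambda$ is idempotent of rank $r$.
\end{enumerate}
\end{lemma}

\begin{proof}
Parts (a) and (b) restate the definitions; for example $\operatorname{tr}\rho_B\Psi(X)=\operatorname{tr}L_\rho(X)=\operatorname{tr}\rho_AX$.

(c) Both maps are unital, as $L_\rho(\mathbf 1)=\rho_B$ and $L'_\rho(\mathbf 1)=\rho_A$. Write $\rho=\sum_i|v_i\rangle\langle v_i|$ and $v_i=\sum_k|k\rangle\otimes N_i|k\rangle$ with $N_i:H_A\to H_B$. Then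
\[
L_\rho(X)=\sum_i\sum_{k,l}\langle l|X|k\rangle\,N_i|k\rangle\langle l|N_i^*=\sum_iN_iX^TN_i^*,
\]
so $\Psi(X)=\sum_iV_iX^TV_i^*$ with $V_i=\rho_B^{-1/2}N_i$. Exchanging $A$ and $B$, $\Psi^\sharp(Y)=\sum_iV'_iY^TV_i'^*$. Since $(V_jX^TV_j^*)^T=\overline{V_j}\,X\,\overline{V_j}^{\,*}$, the two transpositions cancel: $\Lambda(X)=\sum_{i,j}(V'_i\overline{V_j})X(V'_i\overline{V_j})^*$.

(d) Let $\Gamma_A(X)=\rho_A^{1/4}X\rho_A^{1/4}$ and $\Gamma_B(Y)=\rho_B^{1/4}Y\rho_B^{1/4}$. From \eqref{eq:K},
\[
T(X)=\rho_B^{-1/4}L_\rho\big(\rho_A^{-1/4}X\rho_A^{-1/4}\big)\rho_B^{-1/4}=\Gamma_B\Psi\Gamma_A^{-1}(X),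
\]
and $T^*=L'_K=\Gamma_A\Psi^\sharp\Gamma_B^{-1}$ by symmetry. So $\Lambda=\Gamma_A^{-1}T^*T\,\Gamma_A$. By Proposition~\ref{prop:K}, $\|K\|_2^2=r$ forces all $r$ nonzero eigenvalues of $T^*T$ to equal $1$. Then $T^*T$ is the orthogonal projection of rank $r$ with kernel $\ker T$, so $TT^*T=T$ and, taking adjoints, $T^*TT^*=T^*$. Substituting the formulas for $T$ and $T^*$ gives the claims.
\end{proof}

\subsection{The block form}

We recall the structure theorem for a subalgebra $\mathcal A\subseteq B(H)$ that contains $\mathbf 1$ and is closed under adjoints. There is a unitary identification $H=\bigoplus_j\mathbb C^{s_j}\otimes\mathbb C^{m_j}$ under which $\mathcal A=\bigoplus_jM_{s_j}\otimes\mathbf 1$, where $M_s=B(\mathbb C^s)$. The commutant of $\mathcal A$ is $\bigoplus_j\mathbf 1\otimes M_{m_j}$, and the projections $P_j$ onto the summands are the minimal nonzero projections in the center of $\mathcal A$.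

\begin{proposition}\label{prop:block}
If $\|K\|_2^2=r$, then $H_A=\bigoplus_j\mathbb C^{s_j}\otimes\mathbb C^{m_j}$, $H_B=\bigoplus_j\mathbb C^{s_j}\otimes\mathbb C^{n_j}$, $r=\sum_js_j^2$ and $\rho=\bigoplus_jp_j\,\varphi_j\otimes\tau_j\otimes\tau'_j$, with weights $p_j>0$, pure states $\varphi_j$ on $\mathbb C^{s_j}\otimes\mathbb C^{s_j}$, and states $\tau_j$ on $\mathbb C^{m_j}$ and $\tau'_j$ on $\mathbb C^{n_j}$.
\end{proposition}

\begin{proof}
Let $\mathcal A=\operatorname{ran}\Psi^\sharp$ and $\mathcal B=\operatorname{ran}\Psi$. By Lemma~\ref{lem:psi}(d), $\Psi^\sharp=\Lambda\Psi^\sharp$ and $\Psi=\Psi\Lambda$. Hence $\mathcal A=\operatorname{ran}\Lambda$ is the fixed-point space of $\Lambda$, $\dim\mathcal A=r$, $\ker\Lambda=\ker\Psi$, and $\mathcal B=\Psi(\mathcal A)$. The hypothesis and the setting are symmetric in $A$ and $B$, so whatever we prove for $(\mathcal A,\rho_A)$ holds for $(\mathcal B,\rho_B)$.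

\emph{Step 1: $\mathcal A$ is a unital $*$-algebra, and $\Lambda(Xb)=\Lambda(X)b$ for $b\in\mathcal A$ and all $X$.} The space $\mathcal A$ contains $\mathbf 1$ and is closed under adjoints, as $\Lambda$ is unital and positive. For $b\in\mathcal A$, Lemma~\ref{lem:schwarz}(a) gives $\Lambda(b^*b)-b^*b\ge0$, and this operator has zero trace against $\rho_A$ by Lemma~\ref{lem:psi}(b). Since $\rho_A>0$, it vanishes. So $\Lambda(Xb)=\Lambda(X)b$ for all $X$, and for $X\in\mathcal A$ this says $Xb\in\mathcal A$.

\emph{Step 2: $\Psi$ restricts to a bijection $\mathcal A\to\mathcal B$ with $\Psi(ab)=\Psi(b)\Psi(a)$.} It is injective because $\Psi^\sharp\Psi=\Lambda$ is the identity on $\mathcal A$. For $b\in\mathcal A$, apply Lemma~\ref{lem:schwarz}(b) to $\Psi$ at $b$ and then to $\Psi^\sharp$ at $\Psi(b)^*$: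
\[
b^*b=\Psi^\sharp\big(\Psi(b^*b)\big)\ge\Psi^\sharp\big(\Psi(b)\Psi(b)^*\big)\ge\Psi^\sharp(\Psi(b))^*\,\Psi^\sharp(\Psi(b))=b^*b .
\]
So $Y=\Psi(b^*b)-\Psi(b)\Psi(b)^*\ge0$ has $\Psi^\sharp(Y)=0$. Then $\operatorname{tr}\rho_BY=0$ by Lemma~\ref{lem:psi}(b), and $Y=0$ because $\rho_B>0$. The equality case of Lemma~\ref{lem:schwarz}(b) gives $\Psi(b^*X)=\Psi(X)\Psi(b^*)$ for all $X$, and $b^*$ is an arbitrary element of $\mathcal A$.

Write $\mathcal A=\bigoplus_jM_{s_j}\otimes\mathbf 1$ as above, so $r=\sum_js_j^2$. The bijection $\Psi|_{\mathcal A}$ preserves adjoints and reverses products, so it maps the center onto the center, the $Q_j=\Psi(P_j)$ are the minimal central projections of $\mathcal B$, and $\mathcal BQ_j=\Psi(\mathcal AP_j)$ has dimension $s_j^2$. The structure theorem for $\mathcal B$ therefore reads $H_B=\bigoplus_j\mathbb C^{s_j}\otimes\mathbb C^{n_j}$, $\mathcal B=\bigoplus_jM_{s_j}\otimes\mathbf 1$, with the same $s_j$.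

\emph{Step 3: $\operatorname{ran}L'_\rho=\mathcal A\rho_A=\rho_A\mathcal A$.} By Lemma~\ref{lem:osr}(a), $\rho$ is built from the space $\mathcal V_A=\operatorname{ran}L'_\rho=\rho_A^{1/2}\mathcal A\rho_A^{1/2}$, and nothing so far relates $\rho_A$ to the blocks of $\mathcal A$. The link is that $\mathcal V_A$ has a second description. Let $X\in\ker\Lambda=\ker\Psi$ and $b\in\mathcal A$. Writing $b=\Psi^\sharp(Y)$, Lemma~\ref{lem:psi}(a) gives $\operatorname{tr}(X\rho_A^{1/2}b\rho_A^{1/2})=0$. By Step 1, $\Lambda(Xb)=0$, so $\operatorname{tr}(Xb\rho_A)=\operatorname{tr}\rho_A\Lambda(Xb)=0$. Thus $\mathcal V_A$ and $\mathcal A\rho_A$, both of dimension $r$, lie in the annihilator of $\ker\Lambda$ under the nondegenerate pairing $(X,Z)\mapsto\operatorname{tr}XZ$. The annihilator has dimension $\operatorname{rank}\Lambda=r$, so $\mathcal V_A=\mathcal A\rho_A$. As $\mathcal V_A$ is closed under adjoints, $\mathcal A\rho_A=\rho_A\mathcal A$.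

\emph{Step 4: the marginals factorize.} Define $\mathcal E:B(H_A)\to\mathcal A$ by $\mathcal E(X)=\bigoplus_j\operatorname{tr}_2(P_jXP_j)\otimes\mathbf 1$, where $\operatorname{tr}_2$ traces out $\mathbb C^{m_j}$. Elements of $\mathcal A$ commute with $P_j$ and pull out of $\operatorname{tr}_2$, so $\mathcal E(a'X)=a'\mathcal E(X)$ and $\mathcal E(Xa)=\mathcal E(X)a$ for $a,a'\in\mathcal A$. Let $h=\mathcal E(\rho_A)=\bigoplus_jh_j\otimes\mathbf 1$, where $h_j>0$ because $\rho_A>0$. Given $a\in\mathcal A$, Step 3 provides $a'\in\mathcal A$ with $\rho_Aa=a'\rho_A$. Applying $\mathcal E$ gives $ha=a'h$, hence $h^{-1}\rho_A\,a=h^{-1}a'\rho_A=a\,h^{-1}\rho_A$. So $h^{-1}\rho_A$ lies in the commutant, $h^{-1}\rho_A=\bigoplus_j\mathbf 1\otimes t_j$, and $\rho_A=\bigoplus_jh_j\otimes t_j$. Tracing out $\mathbb C^{s_j}$ shows $(\operatorname{tr}h_j)\,t_j>0$. After normalization,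
\[
\rho_A=\bigoplus_jp_j\,\omega_j\otimes\tau_j,\qquad\rho_B=\bigoplus_jp_j\,\omega'_j\otimes\tau'_j
\]
with positive definite states $\omega_j,\tau_j,\omega'_j,\tau'_j$ and $p_j=\operatorname{tr}\rho_AP_j>0$. The weights on $B$ are the same, since $\operatorname{tr}\rho_BQ_j=\operatorname{tr}\rho_B\Psi(P_j)=\operatorname{tr}\rho_AP_j$.

\emph{Step 5: $\rho$ splits.} By Steps 3 and 4, $\mathcal V_A=\mathcal A\rho_A=\bigoplus_jM_{s_j}\otimes\tau_j$, and $\mathcal V_B=\operatorname{ran}L_\rho=\bigoplus_jM_{s_j}\otimes\tau'_j$. Since $\rho\in\mathcal V_A\otimes\mathcal V_B$, it is block diagonal for the projections $P_j\otimes Q_k$, and its $(j,k)$ block has the form $\varphi_{jk}\otimes\tau_j\otimes\tau'_k$; tracing out the last two factors shows $\varphi_{jk}\ge0$. By Lemma~\ref{lem:psi}(a), and because $\rho_B$ commutes with $Q_j$,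
\[
\operatorname{tr}\varphi_{jk}=\operatorname{tr}[(P_j\otimes Q_k)\rho]=\operatorname{tr}\big(\rho_B^{1/2}Q_j\rho_B^{1/2}Q_k\big)=\delta_{jk}\,p_j .
\]
So $\varphi_{jk}=0$ for $j\ne k$ and $\varphi_{jj}=p_j\varphi_j$ with states $\varphi_j$. Comparing partial traces with Step 4, the marginals of $\varphi_j$ are $\omega_j$ and $\omega'_j$.

\emph{Step 6: $\varphi_j$ is pure.} Fix $j$ and drop it from the notation. For $x\otimes\mathbf 1$ in the $j$-th block of $\mathcal A$,
\[
\Psi(x\otimes\mathbf 1)=(p\,\omega'\otimes\tau')^{-1/2}\big(p\,L_\varphi(x)\otimes\tau'\big)(p\,\omega'\otimes\tau')^{-1/2}=\psi(x)\otimes\mathbf 1,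
\]
where $\psi(x)=\omega'^{-1/2}L_\varphi(x)\,\omega'^{-1/2}=L_C(x)$ for $C=(\mathbf 1\otimes\omega'^{-1/2})\varphi(\mathbf 1\otimes\omega'^{-1/2})\ge0$. By Step 2, $\psi(xy)=\psi(y)\psi(x)$, and $\psi(\mathbf 1)=\mathbf 1$. Let $e_{kl}=|k\rangle\langle l|$ and $f_{lk}=\psi(e_{kl})$. Expanding $C$ in the basis $(e_{lk})$ of the first factor gives $C=\sum_{k,l}e_{lk}\otimes L_C(e_{kl})=\sum_{k,l}e_{lk}\otimes f_{lk}$. Moreover $f_{lk}f_{kn}=\psi(e_{nk}e_{kl})=\psi(e_{nl})=f_{ln}$. Therefore
\[
C^2=\sum_{l,k,n}e_{lk}e_{kn}\otimes f_{lk}f_{kn}=s\,C,\qquad\operatorname{tr}C=\sum_l\operatorname{tr}f_{ll}=\operatorname{tr}\psi(\mathbf 1)=s .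
\]
So $C/s$ is a projection of trace $1$. It has rank one, and so does $\varphi$.
\end{proof}

\subsection{Necessity}

Let $I(A:B)_\rho=\log r$. By \eqref{eq:chain}, $\|K\|_2^2=r$, so Proposition~\ref{prop:block} applies. Let $\omega_j$ be the first marginal of $\varphi_j$. By (E2), as in the proof of sufficiency, and then by (E1) and concavity of the logarithm,
\[
\log r=I(A:B)_\rho=H(p)+\sum_j2p_jS(\omega_j)\le\sum_jp_j\log\frac{s_j^2}{p_j}\le\log\sum_js_j^2=\log r .
\]
Both inequalities are equalities. Since all $p_j>0$, the first forces $S(\omega_j)=\log s_j$, so $\omega_j=\mathbf 1/s_j$. A unit vector $\sum_k|k\rangle\otimes y_k$ has first marginal $\sum_{k,l}\langle y_l,y_k\rangle|k\rangle\langle l|$, so the vectors $\sqrt{s_j}\,y_k$ belonging to $\varphi_j$ form an orthonormal basis, and $\varphi_j$ is the projection onto $(\mathbf 1\otimes u_j)\Phi_{s_j}$ for a unitary $u_j$. We absorb $u_j$ into $W_B$. By strict concavity, equality in the second inequality forces $s_j^2/p_j$ to be independent of $j$, so $p_j=s_j^2/\sum_ls_l^2$.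 This is \eqref{eq:extremal}, and the proof of Theorem~\ref{thm:eq} is complete. \qed

\begin{thebibliography}{9}

\bibitem{MDSFT}
M\"uller-Lennert, Dupuis, Szehr, Fehr, Tomamichel, J. Math. Phys. 54, 122203 (2013).

\bibitem{QIM}
\emph{Quantum Information Methods in Many-Body Physics},
\texttt{https://pure.mpg.de/\allowbreak pubman/\allowbreak item/\allowbreak item\_3478749\_1/\allowbreak component/\allowbreak file\_3478750/\allowbreak Jarkovsky\_Jiri\_Guth\_2022.pdf?\allowbreak mode=download}

\end{thebibliography}
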